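\title{A lower bound for the Kiefer approximation of the sequential empirical process}

\begin{abstract}
Let $F_k(t)=\sum_{i\le k}(\mathbf{1}\{\xi_i\le t\}-t)$ be the partial sums of the uniform empirical process, let $\mathbb{K}$ be a Kiefer process, and let $H_n=\max_{k\le n}\sup_t|F_k(t)-\mathbb{K}(k,t)|$. The Hungarian construction couples the two processes so that $H_n$ is of order at most $(\log n)^2$, and the order $\log n$ cannot be beaten. We show that the order $\log n$ is not attained: $H_n>c_*(\log n/\log\log n)^{3/2}$ with probability tending to one, uniformly over all couplings. The proof tests the difference of the two fields against a random positive density built on a two-parameter family of rectangles, and detects the difference through the third cumulant of the empirical field.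
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\xi_1,\xi_2,\dots$ be independent and uniformly distributed on $(0,1)$, and put
\[
F_k(t)=\sum_{i=1}^{k}\bigl(\mathbf{1}\{\xi_i\le t\}-t\bigr),\qquad k\ge0,\quad 0\le t\le1 .
\]
The \emph{sequential uniform empirical process} is $\mathbb{K}_n(s,t)=n^{-1/2}F_{\lfloor ns\rfloor}(t)$, and $\mathbb{U}_n=\mathbb{K}_n(1,\cdot)$ is the uniform empirical process of $\xi_1,\dots,\xi_n$. A \emph{Kiefer process} is a centered Gaussian process $\mathbb{K}$ on $[0,\infty)\times[0,1]$ with continuous paths and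
\[
\operatorname{Cov}\bigl(\mathbb{K}(s,t),\mathbb{K}(s',t')\bigr)=(s\wedge s')\,(t\wedge t'-tt').
\]
The covariance shows that the rows $w_i=\mathbb{K}(i,\cdot)-\mathbb{K}(i-1,\cdot)$ are independent Brownian bridges, that is, continuous centered Gaussian processes with covariance $t\wedge t'-tt'$, and that $\mathbb{B}_n=n^{-1/2}\mathbb{K}(n,\cdot)$ is a Brownian bridge for every $n$. The rows $\mathbf{1}\{\xi_i\le t\}-t$ have the same covariance. So $F_k$ and $\mathbb{K}(k,\cdot)=w_1+\dots+w_k$ are two random walks in a space of functions whose steps have the same mean and covariance, and one asks how close to each other the walks can be kept when they are built on one probability space. With $\|f\|=\sup_{0\le t\le1}|f(t)|$, let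
\[
d_k=\|F_k-\mathbb{K}(k,\cdot)\|,\qquad H_n=\max_{1\le k\le n}d_k .
\]
Then $\|\mathbb{U}_n-\mathbb{B}_n\|=d_n/\sqrt n$ and $\max_{k\le n}\|\mathbb{K}_n(k/n,\cdot)-\mathbb{K}(k,\cdot)/\sqrt n\|=H_n/\sqrt n$; we state everything for $d_n$ and $H_n$.

The Hungarian construction of Koml\'os, Major and Tusn\'ady \cite{KMT} gives versions of $(\xi_i)$ and $\mathbb{K}$ on a common probability space and constants $M,c,c_1,c_2,c_3\in(0,\infty)$ such that
\begin{gather}
\limsup_{n\to\infty}\frac{d_n}{(\log n)^2}\le M\quad\text{and}\quad\limsup_{n\to\infty}\frac{H_n}{(\log n)^2}\le M\qquad\text{a.s.},\label{eq:as}\\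
\mathbb{P}\bigl(H_n>(c_1\log n+x)\log n\bigr)\le c_2e^{-c_3x}\qquad\text{for all $x$ and all $n\ge2$},\label{eq:tail}\\
\mathbb{E}H_n\le c\,(\log n)^2\qquad\text{for all $n\ge2$}.\label{eq:mean}
\end{gather}
It is also known \cite{KMT} that the rate in \eqref{eq:as} cannot be improved past $\log n$. For $H_n$ a rare event at the single value $t=\frac12$ explains this. Cut the rows into $\lfloor n/\ell\rfloor$ blocks of length $\ell=\lfloor\frac14\log n\rfloor$. Over a block $F_k(\frac12)$ increases by at most $\ell/2$. The increments of $\mathbb{K}(k,\frac12)$ over the blocks are independent $N(0,\ell/4)$ variables, and each exceeds $\ell$ with probability at least $c\,\ell^{-1/2}e^{-2\ell}\ge c\,(n\log n)^{-1/2}$. With probability tending to one some block does so, and then $2H_n>\ell/2$.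

The following question is posed in \cite{EP}.

\medskip
\noindent\textbf{Question.} \emph{Can one factor $\log n$ be removed? That is, is there a construction for which {\rm(a)}~\eqref{eq:as} holds with $\log n$ in place of $(\log n)^2$, {\rm(b)}~\eqref{eq:mean} holds with $\log n$ in place of $(\log n)^2$, and {\rm(c)}~\eqref{eq:tail} holds with the threshold $c_1\log n+x$?}
\medskip

If rare events were the only obstruction one would guess yes: the argument above costs one logarithm and does not use the variable $t$. On the other hand the field has two parameters, each with about $\log n$ scales, and errors of constant size at different pairs of scales might add up. They do, and the answer is no.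

\begin{theorem}\label{thm:main}
Let $\varphi(n)=(\log n/\log\log n)^{3/2}$. There is an absolute constant $c_*>0$ such that
\[
\lim_{n\to\infty}\ \sup\ \mathbb{P}\bigl(H_n\le c_*\varphi(n)\bigr)=0,
\]
where the supremum is over all joint laws of $(\xi_1,\dots,\xi_n)$ and $(\mathbb{K}(k,\cdot))_{k\le n}$ with the prescribed marginals. In particular the coupling may depend on $n$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For every construction of $\xi_1,\xi_2,\dots$ and $\mathbb{K}$ on a common probability space, $H_n/\log n\to\infty$ in probability, and: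
\begin{enumerate}
\item[(a)] $\limsup_n d_n/\varphi(n)\ge c_*$ and $\limsup_nH_n/\varphi(n)\ge c_*$ almost surely, so that $\limsup_nd_n/\log n=\limsup_nH_n/\log n=+\infty$ almost surely;
\item[(b)] $\mathbb{E}H_n\ge\frac12c_*\varphi(n)$ for all large $n$;
\item[(c)] there are no constants $c_1,c_2,c_3\in(0,\infty)$ with $\mathbb{P}(H_n>c_1\log n+x)\le c_2e^{-c_3x}$ for all $x$ and all $n\ge2$.
\end{enumerate}
Thus no construction satisfies any of the three requirements of the Question.
\end{corollary}

\begin{proof}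
Let $E_n=\{H_n>c_*\varphi(n)\}$, so that $\mathbb{P}(E_n)\to1$. Since $\varphi(n)/\log n\to\infty$, this gives the first claim, and $\mathbb{E}H_n\ge c_*\varphi(n)\mathbb{P}(E_n)$ gives (b). For (c) take $x=\log n$: the left side is $\mathbb{P}(H_n>(c_1+1)\log n)\to1$ and the right side is $c_2n^{-c_3}\to0$.

For (a), $\mathbb{P}(E_n\text{ infinitely often})\ge\limsup_n\mathbb{P}(E_n)=1$, which is the claim for $H_n$. When $E_n$ holds, choose $k(n)\le n$ with $d_{k(n)}>c_*\varphi(n)$. Each $d_k$ is finite and $\varphi(n)\to\infty$, so $k(n)\to\infty$ along the infinitely many $n$ for which $E_n$ holds. As $\varphi$ is eventually increasing, $d_{k(n)}>c_*\varphi(k(n))$ for all but finitely many of these $n$.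
\end{proof}

The true order of the error is not determined here: Theorem~\ref{thm:main} and \eqref{eq:as}--\eqref{eq:mean} leave for $H_n$ the range between $(\log n/\log\log n)^{3/2}$ and $(\log n)^2$.

A statement about all couplings has to be reduced to the two marginal laws. We do this with a functional $\Phi$ of the two-parameter field. On one side, the gradient of $\Phi$ is essentially $m-1$, where $m\ge0$ is a random density of mean exactly one, so that $\Phi$ changes by at most about $2H_n$ when the Gaussian field is replaced by the empirical one. On the other side, the expectations of $\Phi$ under the two laws, which do not depend on the coupling, differ by at least $c\,\varphi(n)$, because the empirical field has a third cumulant and the Gaussian field has none. Section~\ref{sec:rect} sets up the coordinates in which $\Phi$ is written, Section~\ref{sec:idea} shows both mechanisms in their simplest form, and Sections~\ref{sec:density}--\ref{sec:proof} give the proof.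

Throughout, $c,C>0$ are absolute constants and $C_r$ depends only on $r$; their values may change from line to line. The integer $n$ is large, $o(1)$ denotes a deterministic quantity depending only on $n$, and $H=H_n$.

\section{Test rectangles and their coefficients}\label{sec:rect}

\subsection{The profile}

We shall integrate both fields against $u_I'(s)u_J'(t)$, where $u_I,u_J$ are rescaled copies of one function $u$. Three properties are wanted. The derivative $u'$ should be piecewise constant, so that a coarse test function is constant on every finer rectangle. Then $u$ is piecewise affine, and copies of $u$ at different scales are orthogonal provided that $u$ is orthogonal to affine functions. Finally $\int u^3$ must not vanish, since it will carry the third cumulant; this rules out an antisymmetric $u$. A symmetric function that is affine on the quarters of $[0,1]$ with values $0,r,s,r,0$ has integral $(2r+s)/4$, which leads to the following choice.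

Let $u:\mathbb{R}\to\mathbb{R}$ be continuous, zero off $[0,1]$, affine on each quarter of $[0,1]$, with values $0,1,-2,1,0$ at $0,\frac14,\frac12,\frac34,1$. Then $|u|\le2$, $u$ is symmetric about $\frac12$, and $u'=4,-12,12,-4$ on the successive quarters; at the knots $u'$ denotes the right derivative, so $u'=0$ off $[0,1)$. An affine function with end values $r,s$ has mean $\frac{r+s}2$, its square has mean $\frac{r^2+rs+s^2}3$ and its cube has mean $\frac{r^3+r^2s+rs^2+s^3}4$. On the two outer quarters these means are $\frac12,\frac13,\frac14$ and on the two inner quarters they are $-\frac12,1,-\frac54$. Hence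
\begin{equation}\label{eq:profile}
\int u=0,\quad\int u^2=\tfrac23,\quad\int u^3=-\tfrac12,\quad\int|u'|=8,\quad\int u'^2=80,\quad\int uu'^2=-32,
\end{equation}
and $\int xu(x)\,dx=\frac12\int u=0$ by symmetry.

\subsection{Scales, blocks and rectangles}

Put
\[
N=\lfloor\log_4n\rfloor,\quad\Delta=\lceil12\log_4\log n\rceil,\quad\Lambda=4^\Delta,\quad\lambda=\Bigl\lfloor\frac{N}{20\Delta}\Bigr\rfloor,\quad\gamma=\frac1{16\sqrt\lambda},
\]
\[
a_j=4^{\lfloor2N/5\rfloor}\Lambda^{-j},\qquad b_k=4^{-\lceil N/5\rceil}\Lambda^{-k},\qquad0\le j,k<\lambda .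
\]
So there are $\lambda$ scales in each direction and consecutive scales have ratio $\Lambda$. From $\Lambda^\lambda\le4^{N/20}$ and $n/4<4^N\le n$ we get $a_j\ge4^{7N/20-1}$ and $a_jb_k\ge4^{N/10-2}$. Therefore every $a_j$ is a power of $4$ with $a_j\ge cn^{0.35}$, and
\begin{gather}
c\,\frac{\log n}{\log\log n}\le\lambda\le C\,\frac{\log n}{\log\log n},\qquad\Lambda\ge(\log n)^{12}\ge\lambda^{12},\qquad e^{C\lambda}=n^{o(1)},\label{eq:par1}\\
a_jb_k\ge cn^{0.1},\qquad a_0\le n^{0.4},\qquad a_0b_0\le n^{0.2},\qquad b_0<1.\label{eq:par2}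
\end{gather}

Let $\nu=\lfloor n/a_0\rfloor\ge\frac12n^{0.6}$. The \emph{blocks} are $S_p=[pa_0,(p+1)a_0)\times[0,b_0)$, $0\le p<\nu$. Until Section~\ref{sec:proof} we work in one block $S$, of area $|S|=a_0b_0$. A \emph{site} is a pair $(j,k)$ with $0\le j,k<\lambda$, and sites are ordered componentwise. A \emph{rectangle of site $(j,k)$} is a set $R=I\times J\subset S$ with $I=[s_I,s_I+a_j)$, $s_I\in a_j\mathbb{Z}$, and $J=[t_J,t_J+b_k)$, $t_J\in b_k\mathbb{Z}$; we write $|R|=a_jb_k$ and $a_R=a_j$. The word rectangle always means a set of this form. The rectangles of one site tile $S$; for $q=(s,t)\in S$ let $R_{jk}(q)=I_j(s)\times J_k(t)$ be the tile containing $q$. Since $\Lambda$ is a power of $4$: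
\begin{enumerate}
\item[(G1)] if $j'<j$ then $I_j(s)$ lies in a quarter of $I_{j'}(s)$, and likewise for $J_k(t)$; so two different intervals are disjoint, or one lies in a quarter of the other;
\item[(G2)] if $R$ has site $(j,k)$ and $q\in R$, the rectangles containing $R$ are the $R_{j'k'}(q)$ with $(j',k')\le(j,k)$; there are at most $\lambda^2$ of them, and $|R|\le|R'|/\Lambda$ if $R\subsetneq R'$;
\item[(G3)] $\sum_R|R|=\lambda^2|S|$.
\end{enumerate}
For $R=I\times J$ of site $(j,k)$ let $u_I(s)=u((s-s_I)/a_j)$, $u_J(t)=u((t-t_J)/b_k)$ and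
\[
\eta_R(s,t)=\tfrac1{12}u'\Bigl(\frac{s-s_I}{a_j}\Bigr)\cdot\tfrac1{12}u'\Bigl(\frac{t-t_J}{b_k}\Bigr),\qquad v_R^2=\sum_{i\in\mathbb{Z}}u_I(i)^2\int u_J^2 .
\]
The function $\eta_R$ vanishes off $R$ and has integral zero. For $q=(s,t)\in S$ let $\varepsilon_j=\varepsilon_j(s)$ and $\delta_k=\delta_k(t)$ be the two factors of $\eta_{R_{jk}(q)}(q)$, so that
\begin{equation}\label{eq:epsdel}
\eta_{R_{jk}(q)}(q)=\varepsilon_j\delta_k,\qquad|\varepsilon_j|,|\delta_k|\le1 .
\end{equation}
By (G1), $\varepsilon_{j'}$ is constant on $I_j(s)$ for $j'<j$, and $\delta_{k'}$ is constant on $J_k(t)$ for $k'<k$.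

Time is discrete, so we need the moments of $u_I$ along the integers.

\begin{lemma}\label{lem:moments}
Let $R=I\times J$ and $a=a_R$. Then $\sum_iu_I(i)\ell(i)=0$ for every affine $\ell$,
\[
\sum_iu_I(i)^2=\frac{2a}3+\frac{40}{3a},\qquad\sum_iu_I(i)^3=-\frac a2-\frac{16}a,\qquad\tfrac49|R|\le v_R^2\le|R| .
\]
Moreover $\sum_iu_I(i)u_{I'}(i)=0$ for $I\ne I'$, and $\int u_Ju_{J'}=0$ for $J\ne J'$.
\end{lemma}

\begin{proof}
For a polynomial $g$ of degree at most $3$ we have $\frac12(g(0)+g(1))=\int_0^1g+\frac1{12}\int_0^1g''$, as one sees on $1,x,x^2,x^3$. The knots of $u_I$ are integers and $u_I$ vanishes at the ends of $I$, so for $g=u_I,u_I^2,u_I^3$ summation over the unit intervals in $I$ gives $\sum_ig(i)=\int g+\frac1{12}\int g''$, with $g''$ taken between the knots. There $g''$ equals $0$, $2u_I'^2$ and $6u_Iu_I'^2$ respectively, and \eqref{eq:profile} gives $\int u_I'^2=80/a$ and $\int u_Iu_I'^2=-32/a$. This yields $\sum_iu_I(i)=0$ and the two formulas. The midpoint $i_0$ of $I$ is an integer and $u_I$ is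 symmetric about it, so $\sum_iu_I(i)(i-i_0)=0$ as well. Since $\int u_J^2=\frac23|J|$, we get $v_R^2=|R|(\frac49+\frac{80}{9a^2})$, which is at most $|R|$ for $a\ge4$. If $I\ne I'$, then by (G1) either the supports are disjoint or, say, $u_I$ is affine on the support of $u_{I'}$; in both cases the sum vanishes. The same argument with $\int u=\int xu=0$ applies to $J\ne J'$.
\end{proof}

\subsection{The coefficients}

Extend the fields to real times by $F(s,t)=F_{\lfloor s\rfloor}(t)$, $W(s,t)=\mathbb{K}(\lfloor s\rfloor,t)$ and $D=F-W$. Since $F_0=\mathbb{K}(0,\cdot)=0$, we have $|D|\le H$ on every block. For a field $Z$ put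
\begin{equation}\label{eq:coef}
Z(R)=\iint u_I'(s)u_J'(t)Z(s,t)\,ds\,dt=\frac{144}{|R|}\int_S\eta_RZ\,dq,
\end{equation}
and let $X_R=F(R)/v_R$, $G_R=W(R)/v_R$, $X=(X_R)_R$, $G=(G_R)_R$. For the rows $i$ of the block, that is, the integers in $(pa_0,(p+1)a_0)$, define the random vectors $e_i=(e_{i,R})_R$ and $g_i=(g_{i,R})_R$ by
\[
e_{i,R}=\frac{u_I(i)\,u_J(\xi_i)}{v_R},\qquad g_{i,R}=-\frac{u_I(i)}{v_R}\int_0^1u_J'(t)w_i(t)\,dt .
\]

\begin{lemma}\label{lem:coef}
\begin{enumerate}
\item[(i)] $X_R-G_R=D(R)/v_R$ and $|D(R)|\le64H$.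
\item[(ii)] $X=\sum_ie_i$ and $G=\sum_ig_i$. The $e_i$ are independent, the $g_i$ are independent Gaussian vectors, and $e_i$ and $g_i$ are centered with the same covariance matrix.
\item[(iii)] The variables $G_R$ are independent $N(0,1)$, and $\mathbb{E}X_R^2=1$.
\item[(iv)] $\tau_R:=\sum_i\mathbb{E}e_{i,R}^3\ge|R|/(4v_R^3)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) follows from $\int|u_I'|=\int|u_J'|=8$.

(ii) Let $Z(s,t)=Z_{\lfloor s\rfloor}(t)$. Since $u_I$ vanishes at the ends of $I$, summation by parts gives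
\[
\int u_I'(s)Z(s,\cdot)\,ds=\sum_i\bigl(u_I(i+1)-u_I(i)\bigr)Z_i=-\sum_iu_I(i)(Z_i-Z_{i-1}).
\]
For $Z=W$ this is the formula for $G$. For $Z=F$ use $-\int u_J'(t)\mathbf{1}\{t\ge\xi\}\,dt=u_J(\xi)$ and $\int tu_J'(t)\,dt=-\int u_J=0$. The vectors $e_i$ and $g_i$ are the images, under one linear map, of the rows $\mathbf{1}\{\xi_i\le t\}-t$ and $w_i$, which are centered with the same covariance.

(iii) The common covariance of $e_{i,R}$ and $e_{i,R'}$ is $u_I(i)u_{I'}(i)\int u_Ju_{J'}/(v_Rv_{R'})$. Summed over $i$ it equals $1$ if $R=R'$ and, by Lemma~\ref{lem:moments}, $0$ otherwise. Uncorrelated jointly Gaussian variables are independent.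

(iv) $v_R^3\tau_R=\sum_iu_I(i)^3\int u_J^3=(\frac a2+\frac{16}a)\frac{|J|}2\ge\frac14|R|$.
\end{proof}

\section{The two mechanisms}\label{sec:idea}

\subsection{One rectangle: skewness forces an error of constant size}\label{sub:one}

The variables $X_R$ and $G_R$ have mean $0$ and variance $1$, but $X_R$ has third moment $\tau_R\ge1/(4v_R)$. To detect it we use an odd function with bounded derivatives. Let
\[
\theta(x)=2^{-1/2}-e^{-x^2/2},\qquad\Theta(x)=\int_0^x\theta(y)\,dy .
\]
Then $\theta$ is even, $|\theta|\le1$, $|\theta'|\le1$, all derivatives of $\theta$ are bounded, $\Theta$ is odd and $|\Theta(x)|\le|x|$. For $Z\sim N(0,1)$ we have $\mathbb{E}e^{-Z^2/2}=2^{-1/2}$ and $\mathbb{E}Z^2e^{-Z^2/2}=\frac12\,2^{-1/2}$, hence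
\begin{equation}\label{eq:theta}
\mathbb{E}\theta(Z)=0,\qquad\mathbb{E}\theta'(Z)=\mathbb{E}\Theta(Z)=0,\qquad\mathbb{E}\theta''(Z)=\mathbb{E}(1-Z^2)e^{-Z^2/2}=\frac1{2\sqrt2}.
\end{equation}
One may think of $\theta$ as a bounded substitute for $x^2-1$. Lemma~\ref{lem:replace} below, applied to $f(x)=\Theta(x_R)$, gives
\[
\mathbb{E}\Theta(X_R)-\mathbb{E}\Theta(G_R)=\tfrac16\tau_R\,\mathbb{E}\theta''(Z)+O(\lambda^{12}|R|^{-1})\ge\frac1{v_R}\Bigl(\frac1{48\sqrt2}-o(1)\Bigr).
\]
The left side does not depend on the coupling, and it is at most $\mathbb{E}|X_R-G_R|=\mathbb{E}|D(R)|/v_R$. So $\mathbb{E}|D(R)|\ge c$ for every rectangle and every coupling. More is true. By Taylor's formula $v_R(\Theta(X_R)-\Theta(G_R))=\theta(G_R)D(R)+O(H^2/v_R)$, so for a coupling with $H\le n^{1/100}$,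
\begin{equation}\label{eq:corr}
\mathbb{E}\bigl[\theta(G_R)D(R)\bigr]\ge\frac1{48\sqrt2}-o(1).
\end{equation}
The coefficient $D(R)$ is positively correlated with the \emph{known} function $\theta(G_R)$, and the variables $\theta(G_R)$ are independent, bounded and centered.

\subsection{Many rectangles: a bilinear form in signs}\label{sub:model}

The functions $\eta_R$ are orthogonal by (G1), and $\int\eta_R^2$ is proportional to $|R|$, so the projection of $D$ onto their span is a constant multiple of $\sum_RD(R)\eta_R$. At a point $q$ this sum is $\sum_{j,k}D(R_{jk}(q))\varepsilon_j\delta_k$. How large must its supremum be when all coefficients have size one? Consider the model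
\[
\Sigma(\varepsilon,\delta)=\sum_{j,k<\lambda}d_{jk}\varepsilon_j\delta_k,\qquad d_{jk}=\pm1\text{ fixed},\quad\varepsilon,\delta\in\{\pm1\}^\lambda,
\]
with the uniform measure on $(\varepsilon,\delta)$. The $L^2$ norm of $\Sigma$ is $\lambda$, which corresponds to one logarithm. The maximum is larger: choosing $\varepsilon$ optimally and averaging over $\delta$,
\[
\max\Sigma\ge\sum_j\mathbb{E}\Bigl|\sum_kd_{jk}\delta_k\Bigr|\ge\lambda\sqrt{\lambda/3},
\]
because a sum $Y$ of $\lambda$ independent signs has $\mathbb{E}|Y|\ge(\mathbb{E}Y^2)^{3/2}(\mathbb{E}Y^4)^{-1/2}\ge\lambda^{3/2}(3\lambda^2)^{-1/2}$. In the model the exponent $\frac32$ cannot be raised: for random signs $d_{jk}$ each of the $4^\lambda$ values of $\Sigma$ exceeds $2\lambda^{3/2}$ with probability at most $e^{-2\lambda}$, and $4<e^2$.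

We need the lower bound in dual form. Let $A_j=\gamma\sum_kd_{jk}\delta_k$ and $m=\prod_j(1+\varepsilon_jA_j)$. Conditioning on $\delta$ gives $\mathbb{E}m=1$ and $\mathbb{E}[m\varepsilon_j\mid\delta]=A_j$, hence $\mathbb{E}[m\Sigma]=\sum_j\mathbb{E}[A_j\sum_kd_{jk}\delta_k]=\gamma\lambda^2$. If $m\ge0$, then $\max\Sigma\ge\gamma\lambda^2$. Positivity requires $|A_j|\le1$, and $\mathbb{E}A_j^2=\gamma^2\lambda$. This explains the choice $\gamma=1/(16\sqrt\lambda)$, which makes $A_j$ small typically but not always; a cutoff has to take care of the exceptions.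

In the actual problem \eqref{eq:corr} suggests $d_{jk}=\theta(G_{R_{jk}(q)})$. Three difficulties arise. First, these coefficients depend on the position $q$, and $m-1$ must be a combination of the $\eta_R$, so that $\int(m-1)D$ is expressed through the coefficients $D(R)$ (Section~\ref{sec:density}). Second, the weight of $\theta(G_R)$ in this combination must not be destroyed by the cutoff, and must not be too sensitive to the other coefficients (Section~\ref{sec:gauss}). Third, $\mathbb{E}\int(m-1)D$ depends on the coupling, and has to be replaced, as in Section~\ref{sub:one}, by the increment of a functional (Sections~\ref{sec:functional} and~\ref{sec:gap}).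

\section{A positive density with prescribed leading coefficients}\label{sec:density}

This section is deterministic. Fix a real vector $x=(x_R)_R$; for $q\in S$ write $x_{jk}=x_{R_{jk}(q)}$ and $\theta_{jk}=\theta(x_{jk})$.

We look for $m=1+\sum_Rc_R\eta_R$ with constants $c_R$. Let $m_{jk}$ be the partial sum over the sites $(j',k')$ with $j'<j$, $k'<k$. It is constant on rectangles of site $(j,k)$, the difference $m_{j+1,k}-m_{jk}$ is $\varepsilon_j$ times such a function, and $m_{j,k+1}-m_{jk}$ is $\delta_k$ times such a function. To keep positivity visible we write these steps multiplicatively, $m_{j+1,k}=\alpha_{jk}m_{jk}$ and $m_{j,k+1}=\beta_{jk}m_{jk}$ with $\alpha_{jk}=1+\varepsilon_jA_{jk}$ and $\beta_{jk}=1+\delta_kB_{jk}$. The square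
\[
\begin{array}{ccc}
m_{j,k+1}&\xrightarrow{\ \alpha_{j,k+1}\ }&m_{j+1,k+1}\\[3pt]
{\scriptstyle\beta_{jk}}\big\uparrow&&\big\uparrow{\scriptstyle\beta_{j+1,k}}\\[3pt]
m_{jk}&\xrightarrow{\ \ \alpha_{jk}\ \ }&m_{j+1,k}
\end{array}
\]
must commute. If $A_{j,k+1}=A_{jk}+\delta_ka$ and $B_{j+1,k}=B_{jk}+\varepsilon_jb$, the condition $\alpha_{j,k+1}\beta_{jk}=\beta_{j+1,k}\alpha_{jk}$ holds when $a\beta_{jk}=b\alpha_{jk}$. One parameter $a\beta_{jk}=b\alpha_{jk}$ is free at each site, and we take it to be $\gamma\theta_{jk}$ times a cutoff.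

Fix $\chi\in C^\infty(\mathbb{R})$ with $0\le\chi\le1$, $\chi=1$ on $[-\frac14,\frac14]$ and $\chi=0$ off $[-\frac12,\frac12]$. For $|\delta|\le1$ let $f_\delta(A,B)=\chi(A)\chi(B)/(1+\delta B)$, with $f_\delta=0$ where $\chi(A)\chi(B)=0$. Then $0\le f_\delta\le2$, and $f_\delta$ is smooth with derivatives of each order bounded uniformly in $\delta$. Set $A_{j0}=0$, $B_{0k}=0$ and, for all sites $(j,k)$,
\begin{equation}\label{eq:rec}
A_{j,k+1}=A_{jk}+\gamma\theta_{jk}\delta_kf_{\delta_k}(A_{jk},B_{jk}),\qquad B_{j+1,k}=B_{jk}+\gamma\theta_{jk}\varepsilon_jf_{\varepsilon_j}(B_{jk},A_{jk}).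
\end{equation}
This defines $A_{jk}$ for $j<\lambda$, $k\le\lambda$ and $B_{jk}$ for $j\le\lambda$, $k<\lambda$. The increments are at most $2\gamma\le\frac18$ in absolute value, and the increment of $A_{j\cdot}$ at $k$ vanishes if $|A_{jk}|>\frac12$; likewise for $B_{\cdot k}$. Hence
\begin{equation}\label{eq:range}
|A_{jk}|,|B_{jk}|\le\tfrac34,\qquad\alpha_{jk},\beta_{jk}\in[\tfrac14,\tfrac74].
\end{equation}
With $\chi_{jk}=\chi(A_{jk})\chi(B_{jk})$ the two increments are $\gamma\theta_{jk}\delta_k\chi_{jk}/\beta_{jk}$ and $\gamma\theta_{jk}\varepsilon_j\chi_{jk}/\alpha_{jk}$. Define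
\[
m_{jk}=\prod_{j'<j}\alpha_{j'k}\quad(0\le j,k\le\lambda),\qquad m=m_{\lambda\lambda}.
\]

\begin{example}[two scales]\label{ex:two}
Let $\lambda=2$. All arguments of $\chi$ are at most $2\gamma<\frac14$, so the cutoff is inactive. From $A_{01}=\gamma\theta_{00}\delta_0$ and $B_{10}=\gamma\theta_{00}\varepsilon_0$ we get $\alpha_{01}=\beta_{10}=m_{11}=1+\gamma\theta_{00}\varepsilon_0\delta_0$. Next $\alpha_{02}=m_{12}=m_{11}+\gamma\theta_{01}\varepsilon_0\delta_1$, $A_{11}=\gamma\theta_{10}\delta_0/m_{11}$, $B_{11}=\gamma\theta_{01}\varepsilon_0/m_{11}$ and $\beta_{11}=m_{12}/m_{11}$. Therefore $m=m_{12}(1+\varepsilon_1A_{11}+\gamma\theta_{11}\varepsilon_1\delta_1m_{11}/m_{12})$, that is,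
\[
m=1+\gamma\theta_{00}\,\varepsilon_0\delta_0+\gamma\theta_{10}\,\varepsilon_1\delta_0+\gamma\theta_{01}\,\varepsilon_0\delta_1+\Bigl(\gamma m_{11}\theta_{11}+\gamma^2\theta_{10}\theta_{01}\frac{\varepsilon_0\delta_0}{m_{11}}\Bigr)\varepsilon_1\delta_1 .
\]
Each coefficient is constant on the rectangles of its site. The product of Section~\ref{sub:model}, $\prod_j(1+\gamma\varepsilon_j\sum_k\theta_{jk}\delta_k)$, contains instead the term $\gamma^2\theta_{00}\theta_{10}\varepsilon_0\varepsilon_1\delta_0^2$; its average over $t$ is in general not $1$, whereas every $\eta_R$ has average zero over $t$. The division by $\beta$ removes this term. The price is visible in the last coefficient: the wanted term $\gamma\theta_{11}$ carries the weight $m_{11}$, and there is a second term $m_{11}A_{11}B_{11}$, which depends only on larger rectangles.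
\end{example}

\begin{lemma}\label{lem:density}
\begin{enumerate}
\item[(i)] $m_{0k}=m_{j0}=1$, $m_{j+1,k}=\alpha_{jk}m_{jk}$, $m_{j,k+1}=\beta_{jk}m_{jk}$, and at every site
\[
m_{j+1,k+1}=m_{jk}\bigl(\alpha_{jk}\beta_{jk}+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk}\bigr)\ge\tfrac1{16}m_{jk}>0 .
\]
\item[(ii)] $A_{jk}$ involves only the $x_{j'k'}$ with $j'\le j$, $k'<k$; $B_{jk}$ only those with $j'<j$, $k'\le k$; and $m_{jk}$ only those with $j'<j$, $k'<k$. For a site $(j,k)$, the functions $A_{jk},B_{jk},m_{jk},\chi_{jk}$ of $q$ are constant on each rectangle $R$ of that site; their values $A_R,B_R,m_R,\chi_R$ depend only on the $x_{R'}$ with $R'\supsetneq R$.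
\item[(iii)] Let $Y_R=m_RA_RB_R$, $V_R=m_R\chi_R$ and $c_R=Y_R+\gamma V_R\theta(x_R)$. Then $m=1+\sum_Rc_R\eta_R$ on $S$.
\item[(iv)] $m>0$ and $\int_Sm\,dq=|S|$. Hence $\int_S|m-1|\,dq\le2|S|$ for every $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The product $m_{0k}$ is empty, $m_{j0}=1$ because $A_{j'0}=0$, and $m_{j+1,k}=\alpha_{jk}m_{jk}$ by definition. We prove $m_{j,k+1}=\beta_{jk}m_{jk}$ by induction on $j$. For $j=0$ both sides equal $1$. If it holds for $j$, then by \eqref{eq:rec}
\[
m_{j+1,k+1}=\alpha_{j,k+1}\beta_{jk}m_{jk}=\bigl(\alpha_{jk}\beta_{jk}+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk}\bigr)m_{jk}=\beta_{j+1,k}\alpha_{jk}m_{jk}=\beta_{j+1,k}m_{j+1,k}.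
\]
The lower bound is $\alpha_{j,k+1}\beta_{jk}\ge\frac1{16}$, from \eqref{eq:range}.

(ii) We add the claim that $A_{jk}$ and $B_{jk}$ involve only $\varepsilon_{j'}$ with $j'<j$ and $\delta_{k'}$ with $k'<k$, and use induction on $j+k$. By \eqref{eq:rec}, $A_{j,k+1}$ is a function of $x_{jk},\delta_k,A_{jk},B_{jk}$; these involve only $x_{j'k'}$ with $j'\le j$, $k'<k+1$, $\varepsilon_{j'}$ with $j'<j$, and $\delta_{k'}$ with $k'<k+1$. The step for $B_{j+1,k}$ is the same with the roles of $j$ and $k$ exchanged. The claims for $m_{jk}=\prod_{j'<j}(1+\varepsilon_{j'}A_{j'k})$ follow. On a rectangle $R$ of site $(j,k)$ all the $\varepsilon_{j'},\delta_{k'}$ that occur are constant, and the rectangles $R_{j'k'}(q)$ that occur are fixed and strictly contain $R$, by (G2).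

(iii) By (i),
\[
m_{j+1,k+1}-m_{j+1,k}-m_{j,k+1}+m_{jk}=m_{jk}\bigl[(\alpha_{jk}-1)(\beta_{jk}-1)+\gamma\theta_{jk}\varepsilon_j\delta_k\chi_{jk}\bigr]=\varepsilon_j\delta_k\,c_{R_{jk}(q)} .
\]
The sum of the left side over all sites telescopes to $m_{\lambda\lambda}-m_{\lambda0}-m_{0\lambda}+m_{00}=m-1$, and the sum of the right side is $\sum_Rc_R\eta_R(q)$ by \eqref{eq:epsdel}.

(iv) Positivity is in (i), and $\int\eta_R=0$ with $c_R$ independent of $q$.
\end{proof}

Part (iv) is the source of the gain: the bound $2|S|$ holds although $m-1$ has $\lambda^2$ terms at each point. For the remainder terms of Taylor expansions a crude bound on derivatives suffices, because these terms come with a negative power of $|R|\ge cn^{0.1}$ while $e^{C\lambda}=n^{o(1)}$.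

\begin{lemma}\label{lem:crude}
All partial derivatives in $x$ of order at most $6$ (order $0$ included) of $A_{jk},B_{jk},m_{jk},Y_R,V_R$ are bounded by $e^{C\lambda}$, uniformly in $x$ and $q$.
\end{lemma}

\begin{proof}
For $r\ge1$ let $M_{r,\ell}$ be the supremum of the absolute values of all partial derivatives of order $r$ of the $A_{jk},B_{jk}$ with $j+k\le\ell$, and let $M_r=M_{r,2\lambda}$. Let $\partial^r$ be a partial derivative of order $r$, and $f=f_{\delta_k}$. By the product and chain rules, $\partial^r[\theta(x_{jk})f(A_{jk},B_{jk})]$ is a sum of at most $C_r$ terms, each a derivative of $\theta$ times a derivative of $f$ times a product of at most $r$ derivatives of $A_{jk}$ or $B_{jk}$ of orders $\ge1$ and total order $\le r$. The terms containing a factor of order $r$ are $\theta f_A\partial^rA_{jk}$ and $\theta f_B\partial^rB_{jk}$. The same holds for the increment of $B$, and the boundary values $A_{j0}=B_{0k}=0$ contribute nothing. Hence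
\[
M_{r,0}=0,\qquad M_{r,\ell+1}\le(1+C)M_{r,\ell}+C_r(1+M_1+\dots+M_{r-1})^r,
\]
so $M_r\le2\lambda(1+C)^{2\lambda}C_r(1+M_1+\dots+M_{r-1})^r$, and $M_r\le e^{C_r\lambda}$ by induction on $r$. Next, $m_{jk}$ is a product of at most $\lambda$ factors in $[\frac14,\frac74]$; a derivative of order $r$ is a sum of at most $\lambda^r$ terms, each bounded by $(\frac74)^\lambda(1+M_1+\dots+M_r)^r$. The bounds for $Y_R$ and $V_R$ follow by the product and chain rules.
\end{proof}

\section{The density under the Gaussian law}\label{sec:gauss}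

In this section $x=G$, so for fixed $q$ the variables $x_{jk}$ are independent $N(0,1)$. Let $\mathcal{F}^-_{jk}$ be the $\sigma$-field generated by the $x_{j'k'}$ with $(j',k')\le(j,k)$, $(j',k')\ne(j,k)$. By Lemma~\ref{lem:density}(i),
\[
\frac{m_{j+1,k+1}\,m_{jk}}{m_{j+1,k}\,m_{j,k+1}}=\pi_{jk}:=1+\gamma\omega_{jk}\theta_{jk},\qquad\omega_{jk}=\frac{\varepsilon_j\delta_k\chi_{jk}}{\alpha_{jk}\beta_{jk}} .
\]
Here $\omega_{jk}$ is $\mathcal{F}^-_{jk}$-measurable, and $|\omega_{jk}|\le4$ since $\alpha_{jk},\beta_{jk}\ge\frac12$ where $\chi_{jk}\ne0$; thus $\pi_{jk}\in[\frac34,\frac54]$. Multiplying over sites and using $m_{j0}=m_{0k}=1$,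
\begin{equation}\label{eq:product}
m_{j_*+1,k_*+1}=\prod_{(j,k)\le(j_*,k_*)}\pi_{jk}.
\end{equation}
We shall need expectations of the form $\mathbb{E}[m_RQ]$ up to factors polynomial in $\lambda$. The Cauchy--Schwarz inequality would bring in $\mathbb{E}m_R^2$, for which \eqref{eq:product} only yields $(1+16\gamma^2)^{\lambda^2}\le e^{\lambda/16}$. Instead we use $m$ as a change of measure.

\begin{lemma}\label{lem:tilt}
Let $R$ have site $(j_*,k_*)$ and $q\in R$. Then $\mathbb{E}m_{jk}=1$ for $0\le j,k\le\lambda$. Under the probability $d\tilde{\mathbb{P}}=m_{j_*+1,k_*+1}\,d\mathbb{P}$, for every site $(j,k)\le(j_*,k_*)$,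
\[
\bigl|\tilde{\mathbb{E}}[\theta_{jk}\mid\mathcal{F}^-_{jk}]\bigr|\le4\gamma,\qquad\tilde{\mathbb{E}}x_{jk}^2\le2,
\]
and $\mathbb{E}[m_RQ]\le16\,\tilde{\mathbb{E}}Q$ for every random variable $Q\ge0$.
\end{lemma}

\begin{proof}
List the sites $\le(j_*,k_*)$ in an order $\sigma_1,\sigma_2,\dots$ in which every site comes after all smaller sites. Then $\pi_{\sigma_r}$ is a function of $x_{\sigma_1},\dots,x_{\sigma_r}$, and $\mathbb{E}[\pi_{\sigma_r}\mid x_{\sigma_1},\dots,x_{\sigma_{r-1}}]=1$ because $\mathbb{E}\theta(Z)=0$. Integrating out the variables from the last one on, we find that the product \eqref{eq:product} has mean one, and that under $\tilde{\mathbb{P}}$ the vector $(x_{\sigma_1},\dots,x_{\sigma_r})$ has density $\pi_{\sigma_1}\cdots\pi_{\sigma_r}$ with respect to its law under $\mathbb{P}$. Given $(j,k)$, choose the list so that the sites $\le(j,k)$ come first, with $(j,k)=\sigma_r$ last among them. Dividing the densities for $r$ and $r-1$ shows that, under $\tilde{\mathbb{P}}$ and given $\mathcal{F}^-_{jk}$,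 the variable $x_{jk}$ has density $1+\gamma\omega_{jk}\theta(\cdot)\le\frac54$ with respect to $N(0,1)$. The conditional mean of $\theta_{jk}$ is $\gamma\omega_{jk}\mathbb{E}\theta(Z)^2$, and the first two bounds follow. The last one is $m_R=m_{j_*k_*}\le16\,m_{j_*+1,k_*+1}$.
\end{proof}

The next lemma says that the cutoff removes at most half of the weight of $\theta(x_R)$. It is here that the constant in $\gamma$ is used.

\begin{lemma}\label{lem:weight}
$\mathbb{E}V_R\ge\frac12$ for every $R$.
\end{lemma}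

\begin{proof}
Let $R$ have site $(j,k)$, $q\in R$, and let $\mathcal{G}$ be generated by the $x_{j'k'}$ with $j'<j$ and $k'$ arbitrary. By Lemma~\ref{lem:density}(ii), $m_{jk}$ and all $B_{jk'}$ are $\mathcal{G}$-measurable, and $A_{jk'}$ is measurable for $\mathcal{G}_{k'}=\mathcal{G}\vee\sigma(x_{jk''}:k''<k')$. Since $\theta_{jk'}$ is centered and independent of $\mathcal{G}_{k'}$, the sequence $(A_{jk'})_{k'}$ is a $(\mathcal{G}_{k'})$-martingale started at $0$ with increments at most $2\gamma$. So $\mathbb{E}[A_{jk}^2\mid\mathcal{G}]\le4\gamma^2\lambda=\frac1{64}$ and $\mathbb{P}(|A_{jk}|>\frac14\mid\mathcal{G})\le\frac14$ by Chebyshev's inequality. Multiplying by $m_{jk}$, which has mean one, gives $\mathbb{E}[m_{jk}\mathbf{1}\{|A_{jk}|>\frac14\}]\le\frac14$. Exchanging the roles of $j$ and $k$ gives the same bound for $B_{jk}$. As $\chi_{jk}=1$ when $|A_{jk}|,|B_{jk}|\le\frac14$, we get $\mathbb{E}V_R\ge1-\frac14-\frac14$.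
\end{proof}

First derivatives enter the comparison of Section~\ref{sec:functional} with only the small factor $\Lambda^{-1/2}$, so Lemma~\ref{lem:crude} is too weak for them. Differentiating \eqref{eq:rec} gives a linear recursion whose coefficients contain the factor $\gamma\theta_{jk}$. Under $\tilde{\mathbb{P}}$ this factor has conditional mean $O(\gamma^2)$, so second moments grow by $1+C\gamma^2$ per step, and $\gamma^2\lambda$ is bounded. We write $\partial_{R'}=\partial/\partial x_{R'}$.

\begin{lemma}\label{lem:sens}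
If $R\subsetneq R'$, then $\mathbb{E}\bigl[|\partial_{R'}Y_R|+|\partial_{R'}V_R|\bigr]\le C\sqrt\lambda$.
\end{lemma}

\begin{proof}
Let $R$ have site $(j_*,k_*)$, $q\in R$, $R'=R_{j'k'}(q)$, and put $\dot A_{jk}=\partial_{R'}A_{jk}$, $\dot B_{jk}=\partial_{R'}B_{jk}$. At the site $(j',k')$ we have $\dot A_{j'k'}=\dot B_{j'k'}=0$ by Lemma~\ref{lem:density}(ii), so only $\theta$ is differentiated and $|\dot A_{j',k'+1}|,|\dot B_{j'+1,k'}|\le2\gamma$. At any other site $(j,k)$,
\[
\dot A_{j,k+1}=\dot A_{jk}+\gamma\theta_{jk}\zeta_{jk},\qquad\zeta_{jk}=\delta_k\bigl(f_A\dot A_{jk}+f_B\dot B_{jk}\bigr),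
\]
with $f=f_{\delta_k}$ evaluated at $(A_{jk},B_{jk})$. Both $\dot A_{jk}$ and $\zeta_{jk}$ are $\mathcal{F}^-_{jk}$-measurable, and $|\zeta_{jk}|\le C(|\dot A_{jk}|+|\dot B_{jk}|)$. For $(j,k)\le(j_*,k_*)$, Lemma~\ref{lem:tilt} gives
\[
\tilde{\mathbb{E}}\dot A_{j,k+1}^2\le\tilde{\mathbb{E}}\dot A_{jk}^2+2\gamma\cdot4\gamma\,\tilde{\mathbb{E}}|\dot A_{jk}\zeta_{jk}|+\gamma^2\tilde{\mathbb{E}}\zeta_{jk}^2\le\tilde{\mathbb{E}}\dot A_{jk}^2+C\gamma^2\,\tilde{\mathbb{E}}\bigl(\dot A_{jk}^2+\dot B_{jk}^2\bigr),
\]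
and the same computation bounds $\tilde{\mathbb{E}}\dot B_{j+1,k}^2$ by $\tilde{\mathbb{E}}\dot B_{jk}^2$ plus the same term. Let $\rho_\ell$ be the maximum of $\tilde{\mathbb{E}}\dot A_{jk}^2$ and $\tilde{\mathbb{E}}\dot B_{jk}^2$ over $(j,k)\le(j_*,k_*)$, $j+k\le\ell$. Then $\rho_0=0$ and $\rho_{\ell+1}\le\max\{(1+C\gamma^2)\rho_\ell,4\gamma^2\}$, so $\rho_{2\lambda}\le4\gamma^2(1+C\gamma^2)^{2\lambda}\le C\gamma^2$. Now $\partial_{R'}\log m_R=\sum_{j<j_*}\varepsilon_j\dot A_{jk_*}/\alpha_{jk_*}$, hence $\tilde{\mathbb{E}}|\partial_{R'}\log m_R|\le4\lambda\rho_{2\lambda}^{1/2}\le C\sqrt\lambda$. Finally, since $A,B,\chi,\chi'$ are bounded,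
\[
|\partial_{R'}Y_R|+|\partial_{R'}V_R|\le Cm_R\bigl(|\partial_{R'}\log m_R|+|\dot A_{j_*k_*}|+|\dot B_{j_*k_*}|\bigr),
\]
and the last part of Lemma~\ref{lem:tilt} finishes the proof.
\end{proof}

\section{The functional and its increment}\label{sec:functional}

By Lemma~\ref{lem:density}(iii), \eqref{eq:coef} and Lemma~\ref{lem:coef}(i),
\begin{equation}\label{eq:pairing}
\int_S(m-1)D\,dq=\frac1{144}\sum_R|R|\,c_R\,D(R)=\frac1{144}\sum_R|R|v_R\,c_R\,(X_R-G_R).
\end{equation}
We would like this to be the first-order increment of a function of $x$, with partial derivatives $\frac1{144}|R|v_Rc_R$. No such function is to be expected: for $R\subsetneq R'$ the coefficient $c_{R'}$ does not depend on $x_R$, so symmetry of mixed derivatives would force $\partial_{R'}c_R=0$. We therefore integrate each $c_R$ in its own variable and estimate the unwanted derivatives. Let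
\[
T_R(x)=Y_Rx_R+\gamma V_R\Theta(x_R),\qquad\Phi_S(x)=\frac1{144}\sum_R|R|v_RT_R(x).
\]
Then $T_R$ depends only on the $x_{R'}$ with $R'\supseteq R$; $Y_R$ and $V_R$ do not involve $x_R$; $\partial_RT_R=c_R$; and by Lemma~\ref{lem:crude}
\begin{equation}\label{eq:Tbound}
|T_R|\le e^{C\lambda}|x_R|,\qquad|\partial^rT_R|\le e^{C\lambda}(1+|x_R|)\quad\text{for all partial derivatives of order }r\le6 .
\end{equation}

\begin{proposition}\label{prop:upper}
Evaluate at $x=G$ the quantities
\[
\Gamma_S=\sum_R|R|\sum_{R'\supsetneq R}\frac{v_R}{v_{R'}}|x_R|\bigl(|\partial_{R'}Y_R|+|\partial_{R'}V_R|\bigr),\qquad Q_S=\sum_R|R|\,(2+|x_R|).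
\]
On the event $H\le n^{1/100}$,
\[
|\Phi_S(X)-\Phi_S(G)|\le2H|S|+H\,\Gamma_S+n^{-0.03+o(1)}Q_S .
\]
Moreover $\mathbb{E}\Gamma_S\le C\lambda^{-3/2}|S|$ and $\mathbb{E}Q_S\le3\lambda^2|S|$.
\end{proposition}

\begin{proof}
Let $h=X-G$. Then $|h_R|\le64H/v_R\le1$, because $v_R\ge cn^{0.05}$. Taylor's formula at $x=G$ gives
\[
\Phi_S(X)-\Phi_S(G)=\frac1{144}\sum_R|R|v_Rc_Rh_R+\frac1{144}\sum_R|R|v_R\sum_{R'\supsetneq R}h_{R'}\bigl(x_R\partial_{R'}Y_R+\gamma\Theta(x_R)\partial_{R'}V_R\bigr)+\mathrm{Rem}.
\]
The first term equals $\int_S(m-1)D\,dq$ by \eqref{eq:pairing}, and is at most $2H|S|$ in absolute value by Lemma~\ref{lem:density}(iv). The second is at most $\frac{64}{144}H\Gamma_S$, since $|\Theta(x_R)|\le|x_R|$. In the remainder, $T_R$ contributes at most $\lambda^4$ pairs $R_1,R_2\supseteq R$, and $v_R/(v_{R_1}v_{R_2})\le\frac94|R|^{-1/2}$ by Lemma~\ref{lem:moments}. With \eqref{eq:Tbound} and \eqref{eq:par2},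
\[
|\mathrm{Rem}|\le CH^2\lambda^4e^{C\lambda}\sum_R|R|\,|R|^{-1/2}\bigl(1+|x_R|+|h_R|\bigr)\le n^{0.02-0.05+o(1)}Q_S .
\]
In $\Gamma_S$, the variable $G_R$ is independent of $\partial_{R'}Y_R$ and $\partial_{R'}V_R$, and $v_R/v_{R'}\le\frac32\Lambda^{-1/2}$ by (G2). Lemma~\ref{lem:sens}, (G2) and (G3) give $\mathbb{E}\Gamma_S\le C\lambda^{2+2+1/2}\Lambda^{-1/2}|S|$, and $\Lambda^{1/2}\ge\lambda^6$. The bound on $\mathbb{E}Q_S$ follows from $\mathbb{E}|G_R|\le1$ and (G3).
\end{proof}

\section{The gap between the expectations}\label{sec:gap}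

Under the Gaussian law $G_R$ is independent of $(Y_R,V_R)$ and $\mathbb{E}G_R=\mathbb{E}\Theta(G_R)=0$, so $\mathbb{E}T_R(G)=0$ and $\mathbb{E}\Phi_S(G)=0$. To compute $\mathbb{E}\Phi_S(X)$ we use Lindeberg's method: replace the rows $e_i$ by $g_i$ one at a time and expand in the replaced row. The terms of orders one and two cancel. The third-order term is what we are after, so it is kept, and a second round of replacements evaluates it under the Gaussian law. Only marginal laws matter here, so in this section the families $(e_i)$ and $(g_i)$ are taken independent of each other. A sum of vectors $e_l$ or $g_l$ over distinct rows $l$ is called a \emph{hybrid sum}; by Lemma~\ref{lem:coef} its coordinates have second moments at most $1$.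

\begin{lemma}\label{lem:size}
Let $2\le r\le4$, $R_1,\dots,R_r\supseteq R$ and $R_\cap=\bigcap_lR_l$. Let $z_i$ be random variables with $\mathbb{E}z_i^2\le1$ and $z_i$ independent of $(e_i,g_i)$. Then
\begin{gather}
\sum_i\mathbb{E}\prod_{l\le r}|e_{i,R_l}|\le\frac{4^r|R_\cap|}{\prod_lv_{R_l}}\le C|R|^{1-r/2},\label{eq:size1}\\
\sum_i\mathbb{E}\Bigl[\bigl(1+|z_i|+|\zeta_{i,R}|\bigr)\prod_{l\le r}|\zeta_{i,R_l}|\Bigr]\le C|R|^{1-r/2}\qquad\text{for }\zeta=e\text{ and }\zeta=g,\label{eq:size2}\\
\mathbb{E}\bigl[(1+|z_i|+|g_{i,R}|)\,|g_{i,R_1}g_{i,R_2}|\bigr]\le C|R|^{-1}\qquad\text{for each }i.\label{eq:size3}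
\end{gather}
\end{lemma}

\begin{proof}
The time sides of the $R_l$ all contain that of $R$, so they are nested, and the same holds for the other sides. Hence $R_\cap=I_\cap\times J_\cap\supseteq R$, where $I_\cap$, $J_\cap$ are the shortest sides, of lengths $a_\cap,b_\cap$. For any $R'=I'\times J'$ we have $|e_{i,R'}|\le4v_{R'}^{-1}\mathbf{1}\{i\in I',\xi_i\in J'\}\le1$. There are $a_\cap$ integers in $I_\cap$ and $\mathbb{P}(\xi_i\in J_\cap)=b_\cap$, which gives the first inequality in \eqref{eq:size1}; the second follows from $v_{R_l}\ge\frac23|R_\cap|^{1/2}$, $|R_\cap|\ge|R|$ and $r\ge2$. By independence, $\mathbb{E}|z_i|\le1$ and $|e_{i,R}|\le1$, the left side of \eqref{eq:size2} for $\zeta=e$ is at most three times that of \eqref{eq:size1}.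

The variable $g_{i,R'}$ is centered Gaussian with variance $u_{I'}(i)^2/\sum_lu_{I'}(l)^2\le6/a_{R'}$, so its $L^{r+1}$ norm is at most $Ca_{R'}^{-1/2}$, and it vanishes unless $i\in I'$. By independence, $1+|z_i|$ may be replaced by $2$, and H\"older's inequality with $r+1$ factors bounds the $i$th term in \eqref{eq:size2} by $C\prod_la_{R_l}^{-1/2}\le Ca_\cap^{-r/2}$. Only the $a_\cap$ rows in $I_\cap$ contribute, and $a_\cap\ge a_R\ge|R|$ because $b_0<1$. This proves \eqref{eq:size2} for $\zeta=g$, and \eqref{eq:size3}.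
\end{proof}

Let $\mu_i(R_1,R_2,R_3)=\mathbb{E}[e_{i,R_1}e_{i,R_2}e_{i,R_3}]$ and $\tau(R_1,R_2,R_3)=\sum_i\mu_i(R_1,R_2,R_3)$, so that $\tau(R,R,R)=\tau_R$.

\begin{lemma}\label{lem:replace}
Fix $R$. Let $f$ be a $C^6$ function of the variables $x_{R'}$, $R'\supseteq R$, whose partial derivatives of order at most $6$ are bounded by $L(1+|x_R|)$. Then
\[
\Bigl|\mathbb{E}f(X)-\mathbb{E}f(G)-\frac16\sum_{R_1,R_2,R_3\supseteq R}\tau(R_1,R_2,R_3)\,\mathbb{E}\,\partial_{R_1}\partial_{R_2}\partial_{R_3}f(G)\Bigr|\le CL\lambda^{12}|R|^{-1}.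
\]
\end{lemma}

\begin{proof}
We use Taylor's formula in the following form. If the derivatives of order $r$ of $\phi$ are bounded by $L(1+|x_R|)$, then $\phi(z+h)$ differs from its Taylor polynomial of degree $r-1$ at $z$ by at most
\begin{equation}\label{eq:taylor}
\frac L{r!}\sum_{R_1,\dots,R_r\supseteq R}\bigl(1+|z_R|+|h_R|\bigr)\prod_{l\le r}|h_{R_l}|,
\end{equation}
a sum of at most $\lambda^{2r}$ terms. All expectations below are finite by the growth assumption.

\emph{First round.} Let $z^{(i)}=\sum_{l<i}e_l+\sum_{l>i}g_l$. Since $z^{(i)}+e_i=z^{(i+1)}+g_{i+1}$,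
\[
\mathbb{E}f(X)-\mathbb{E}f(G)=\sum_i\mathbb{E}\bigl[f(z^{(i)}+e_i)-f(z^{(i)}+g_i)\bigr].
\]
Expand both terms to degree $3$ at $z^{(i)}$, which is independent of $(e_i,g_i)$. The terms of degree $0,1,2$ cancel in expectation, because means and covariances agree, and the third moments of the symmetric vector $g_i$ vanish. By \eqref{eq:taylor} and \eqref{eq:size2} with $r=4$,
\[
\mathbb{E}f(X)-\mathbb{E}f(G)=\frac16\sum_{R_1,R_2,R_3}\sum_i\mu_i(R_1,R_2,R_3)\,\mathbb{E}\,\partial_{R_1}\partial_{R_2}\partial_{R_3}f(z^{(i)})+O(L\lambda^8|R|^{-1}).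
\]

\emph{Second round.} Let $\phi=\partial_{R_1}\partial_{R_2}\partial_{R_3}f$ and fix $i$. We claim that $|\mathbb{E}\phi(z^{(i)})-\mathbb{E}\phi(G)|\le CL\lambda^6|R|^{-1/2}$. In $z^{(i)}$ replace $e_l$ by $g_l$ for the rows $l<i$, one at a time. At step $l$ the remaining rows form a hybrid sum $z'$ independent of $(e_l,g_l)$; expanding $\phi(z'+e_l)$ and $\phi(z'+g_l)$ to degree $2$, the polynomial parts cancel in expectation. By \eqref{eq:taylor} and \eqref{eq:size2} with $r=3$, the remainders sum over $l$ to at most $CL\lambda^6|R|^{-1/2}$. We arrive at $G-g_i=\sum_{l\ne i}g_l$. Expanding $\phi(G)$ at $G-g_i$ to degree $1$, the linear term has mean zero, and the remainder is at most $CL\lambda^4|R|^{-1}$ by \eqref{eq:size3}. This proves the claim.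

By \eqref{eq:size1}, $\sum_i|\mu_i(R_1,R_2,R_3)|\le C|R|^{-1/2}$, and there are at most $\lambda^6$ triples. So replacing $z^{(i)}$ by $G$ in the last display costs at most $CL\lambda^{12}|R|^{-1}$.
\end{proof}

\begin{proposition}\label{prop:gap}
$\mathbb{E}\Phi_S(X)\ge\bigl(\kappa\gamma\lambda^2-o(1)\bigr)|S|$ with $\kappa=(6\cdot144\cdot16\sqrt2)^{-1}$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:replace} to $T_R$, with $L=e^{C\lambda}$ by \eqref{eq:Tbound}. Since $v_R|R|^{-1}\le|R|^{-1/2}\le Cn^{-0.05}$,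
\[
v_R\,\mathbb{E}T_R(X)=\frac16\sum_{R_1,R_2,R_3\supseteq R}v_R\,\tau(R_1,R_2,R_3)\,\mathbb{E}\,\partial_{R_1}\partial_{R_2}\partial_{R_3}T_R(G)+O(n^{-0.05+o(1)}),
\]
uniformly in $R$. We sort the triples by the number of entries equal to $R$, and use throughout that $G_R$ is independent of $Y_R$, $V_R$ and their derivatives.

\emph{No entry equals $R$.} The derivative is $x_R\,\partial^3Y_R+\gamma\Theta(x_R)\,\partial^3V_R$, with mean zero by \eqref{eq:theta}.

\emph{Two entries equal $R$,} the third being $R'\supsetneq R$. The derivative is $\gamma\theta'(x_R)\,\partial_{R'}V_R$, with mean zero since $\theta'$ is odd.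

\emph{One entry equals $R$,} the others being $R_1,R_2\supsetneq R$. The derivative is $\partial_{R_1}\partial_{R_2}Y_R+\gamma\theta(x_R)\partial_{R_1}\partial_{R_2}V_R$, with mean $\mathbb{E}\partial_{R_1}\partial_{R_2}Y_R$ since $\mathbb{E}\theta(Z)=0$. This is the contribution of the second term seen in Example~\ref{ex:two}. Lemma~\ref{lem:crude} is too weak for it, and we move the derivatives off $Y_R$. For independent $N(0,1)$ coordinates and $\psi$ of polynomial growth together with its derivatives, integration by parts gives $\mathbb{E}\partial_{R'}\psi(G)=\mathbb{E}[G_{R'}\psi(G)]$. Applying this twice,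
\[
\mathbb{E}\partial_{R_1}\partial_{R_2}Y_R=\mathbb{E}\bigl[Y_R\,(G_{R_1}G_{R_2}-\mathbf{1}\{R_1=R_2\})\bigr].
\]
As $|Y_R|\le m_R$, Lemma~\ref{lem:tilt} bounds this by $16\,\tilde{\mathbb{E}}[|G_{R_1}G_{R_2}|+1]\le48$. The three rectangles intersect in $R$, so \eqref{eq:size1}, Lemma~\ref{lem:moments} and (G2) give
\[
v_R|\tau(R,R_1,R_2)|\le\frac{64|R|}{v_{R_1}v_{R_2}}\le64\cdot\frac94\cdot\frac{|R|}{\Lambda|R|}=\frac{144}\Lambda .
\]
There are at most $3\lambda^4$ such triples, so they contribute at most $C\lambda^4\Lambda^{-1}\le C\lambda^{-8}$.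

\emph{All entries equal $R$.} The derivative is $\gamma V_R\theta''(x_R)$, with mean at least $\gamma\cdot\frac12\cdot\frac1{2\sqrt2}$ by Lemma~\ref{lem:weight} and \eqref{eq:theta}; and $v_R\tau_R\ge|R|/(4v_R^2)\ge\frac14$ by Lemmas~\ref{lem:coef}(iv) and~\ref{lem:moments}.

Altogether $v_R\mathbb{E}T_R(X)\ge\gamma/(6\cdot16\sqrt2)-C\lambda^{-8}-n^{-0.05+o(1)}$. Multiply by $|R|/144$, sum over $R$ and use (G3).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Proposition~\ref{prop:gap} concerns expectations, while the theorem concerns probabilities. Averaging over the blocks closes this gap. For a family $(Z_p)_{p<\nu}$ write $\langle Z\rangle=(\nu|S|)^{-1}\sum_pZ_p$, and let $\Phi_p^X,\Phi_p^G,\Gamma_p,Q_p$ denote $\Phi_{S_p}(X),\Phi_{S_p}(G),\Gamma_{S_p},Q_{S_p}$, formed with the coefficients of the rectangles in $S_p$.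

The blocks are translates of each other by integers and use disjoint sets of rows, so the $\Phi_p^X$ are independent and identically distributed, and so are the $\Phi_p^G$. By \eqref{eq:Tbound}, $\mathbb{E}X_R^2=\mathbb{E}G_R^2=1$, the triangle inequality in $L^2$ and $v_R\le|S|^{1/2}$, both have $L^2$ norm at most $e^{C\lambda}\lambda^2|S|^{3/2}$. Hence, by \eqref{eq:par2} and $\nu\ge\frac12n^{0.6}$,
\[
\operatorname{Var}\langle\Phi^X\rangle,\ \operatorname{Var}\langle\Phi^G\rangle\le n^{o(1)}\frac{|S|}\nu\le n^{-0.4+o(1)}\longrightarrow0 .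
\]
Consider the four events
\[
\langle\Phi^X\rangle\ge\tfrac34\kappa\gamma\lambda^2,\qquad\langle\Phi^G\rangle\le\tfrac14\kappa\gamma\lambda^2,\qquad\langle\Gamma\rangle\le1,\qquad\langle Q\rangle\le\lambda^3 .
\]
Since $\gamma\lambda^2=\lambda^{3/2}/16\to\infty$, Chebyshev's inequality together with Proposition~\ref{prop:gap} and $\mathbb{E}\Phi_S(G)=0$ shows that the first two have probability tending to one. By Markov's inequality and Proposition~\ref{prop:upper}, the last two fail with probability at most $C\lambda^{-3/2}$ and $3\lambda^{-1}$. The first event is determined by $(\xi_i)$ alone and the other three by $\mathbb{K}$ alone, so none of these probabilities depends on the coupling, and the intersection has probability tending to one uniformly over couplings.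

On the intersection, either $H>n^{1/100}$, or Proposition~\ref{prop:upper} applies to every block and
\[
\frac\kappa{32}\lambda^{3/2}=\tfrac12\kappa\gamma\lambda^2\le\langle\Phi^X\rangle-\langle\Phi^G\rangle\le2H+H+n^{-0.03+o(1)}\lambda^3 .
\]
In both cases $H\ge c\lambda^{3/2}$ for large $n$, and by \eqref{eq:par1} this exceeds $c_*\varphi(n)$ for a suitable absolute constant $c_*>0$. \qed

\begin{remark}
The factor $\log\log n$ in $\varphi$ comes from the spacing of the scales. All side lengths lie within a fixed power of $n$, so $\lambda$ is of order $\log n/\log\Lambda$, and the proof needs $\Lambda$ to be a large power of $\lambda$ in order to absorb the interactions between a rectangle and those that contain it: the bound $\lambda^{9/2}\Lambda^{-1/2}$ in Proposition~\ref{prop:upper} and the bound $\lambda^4\Lambda^{-1}$ in Proposition~\ref{prop:gap}. The same choice gives $e^{C\lambda}=n^{o(1)}$, which makes Lemma~\ref{lem:crude} sufficient for all remainder terms.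
\end{remark}

\begin{thebibliography}{9}

\bibitem{EP}
\emph{Empirical Processes with Applications to Statistics},
\texttt{https://github.com/MathisDeronzier/mod-lisation-Little\_Washita-}

\bibitem{KMT}
Koml\'os, Major and Tusn\'ady, 1975.

\end{thebibliography}
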